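\title{Constant width branching programs and circuits on a cylinder both capture $\mathbf{ACC}^0$}

\begin{abstract}
A layered graph is cylindrical if it can be drawn without crossings on a cylinder with each layer on its own circle. We prove that polynomial size, constant width cylindrical nondeterministic branching programs, their deterministic restriction, and polynomial size, constant width cylindrical circuits compute the same functions, namely those of non-uniform $\mathbf{ACC}^0$. The inclusion of the circuit model in $\mathbf{ACC}^0$ is known. The main step is a simulation of $\mathbf{ACC}^0$ by deterministic cylindrical programs, in which the value $g\in\{0,1\}$ of a gate is represented by a program that rotates a ring of nodes by $g$ places. We also show that $\mathbf{ACC}^0$ is the class of functions recognized by polynomial length programs over the monoids of maps $\mathbb Z_W\to\mathbb Z_W$ that have a nondecreasing periodic lift to $\mathbb Z$.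
\end{abstract}

\section{The question and the results}\label{sec:intro}

\subsection{Programs and circuits on a cylinder}

A \emph{layered graph} is a finite directed graph, possibly with parallel edges, whose nodes are partitioned into layers $L_0,\dots,L_d$ so that every edge goes from some $L_i$ to $L_{i+1}$. Its \emph{width} is $\max_i|L_i|$ and its \emph{size} is its number of nodes.

The cylinder is $\mathbb R/\mathbb Z\times\mathbb R$; the first coordinate is the \emph{angle} and the second the \emph{height}. A \emph{cylindrical drawing} of a layered graph consists of heights $h_0<\dots<h_d$, a placement of the nodes of $L_i$ at distinct points of the circle $C_i=\mathbb R/\mathbb Z\times\{h_i\}$, and, for each edge, an arc (an injective path) joining its two nodes. The interior of an edge between $L_i$ and $L_{i+1}$ must lie in the open band between $C_i$ and $C_{i+1}$, and distinct edges must have disjoint interiors. A layered graph is \emph{cylindrical} if it has such a drawing, and \emph{plane} if it has such a drawing with $\mathbb R\times\mathbb R$ in place of the cylinder and parallel lines in place of the circles.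

A \emph{cylindrical nondeterministic branching program} on variables $x_1,\dots,x_n$ is a cylindrical layered graph with a \emph{source} in the first layer, a \emph{sink} in the last layer, and a label on each edge, which is a literal $x_j$ or $\neg x_j$ or a constant $0$ or $1$. It accepts $x\in\{0,1\}^n$ if and only if some path from the source to the sink has all its labels satisfied by $x$. It is \emph{deterministic} if for every $x$ each node outside the last layer has exactly one outgoing edge whose label is satisfied.

A \emph{cylindrical circuit} on $x_1,\dots,x_n$ is a circuit of AND and OR gates in which the gates and the wires between them form a cylindrical layered graph; one gate of the last layer is the output. Each gate may in addition take any number of literals and constants as inputs. These inputs are not nodes of the graph: they do not count for the width and are not drawn.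

A function $f:\{0,1\}^*\to\{0,1\}$ is computed by \emph{small constant width} cylindrical branching programs (or circuits) if there are constants $c,k$ and a non-uniform family $(P_n)_{n\ge1}$ of such programs (circuits), where $P_n$ has $n$ variables, width at most $c$ and size at most $n^k+k$, and computes the restriction of $f$ to $\{0,1\}^n$. Any bound $An^a$ with positive integers $A,a$ is at most $n^k+k$ for $k=a+A$ (use $A\le n^A$ for $n\ge2$), so ``small'' means polynomial size. The plane and the geometrically unrestricted versions are defined in the same way.

All circuit classes below are non-uniform and of polynomial size. $\mathbf{AC}^0$ is the class of functions computed by constant depth circuits of NOT gates and unbounded fan-in AND and OR gates, and $\mathbf{NC}^1$ is the class computed by circuits of depth $O(\log n)$ and fan-in two. A $\mathrm{MOD}_m$ gate outputs $1$ if and only if the sum of its inputs is divisible by $m$. $\mathbf{ACC}^0$ is defined like $\mathbf{AC}^0$ with $\mathrm{MOD}_m$ gates also allowed, the moduli $m$ being bounded by a constant in each family. Finally, $\Sigma_2\circ\mathbf{MOD}\circ\mathbf{AC}^0$, $\Pi_2\circ\mathbf{MOD}\circ\mathbf{AC}^0$ and $\mathbf{AC}^0\circ\mathbf{MOD}\circ\mathbf{AC}^0$ are the subclasses of $\mathbf{ACC}^0$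 in which $\mathbf{AC}^0$ circuits feed a single layer of MOD gates, which feeds an OR of ANDs, an AND of ORs, or an $\mathbf{AC}^0$ circuit, respectively.

\subsection{The question}

The width of a layered program bounds its memory: after $i$ steps it remembers a node of $L_i$ and nothing else. The drawing restricts how this memory is updated, since two paths may merge but not cross. In the plane this preserves a left-to-right order. On the cylinder only a cyclic order is preserved, so a layer can be rotated, and this allows counting. Place $m\ge2$ nodes $0,\dots,m-1$ around each of $n+1$ circles, and in the $j$-th band join $i$ to $i$ with label $\neg x_j$ and $i$ to $i+1\bmod m$ with label $x_j$. With source $0$ and sink $0$ this program of width $m$ computes $\mathrm{MOD}_m(x_1,\dots,x_n)$.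

The following results are known and form the background of the problem in \cite{CC}. For small constant width, plane branching programs and plane circuits both capture exactly $\mathbf{AC}^0$, and the unrestricted models both capture exactly $\mathbf{NC}^1$. On the cylinder both models compute every function in $\Pi_2\circ\mathbf{MOD}\circ\mathbf{AC}^0$. Cylindrical circuits can be negated, so they also compute $\Sigma_2\circ\mathbf{MOD}\circ\mathbf{AC}^0$; whether cylindrical programs do was not known. The program model is closed under AND of polynomial fan-in, so if the two cylindrical models have the same power, then both simulate $\mathbf{AC}^0\circ\mathbf{MOD}\circ\mathbf{AC}^0$. There is also an upper bound, which is the only one of these results that our proofs use.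

\begin{theorem}[known; see \cite{CC}]\label{thm:upper}
Every function computed by small constant width cylindrical circuits is in $\mathbf{ACC}^0$.
\end{theorem}

The problem posed in \cite{CC} is whether the power of the two cylindrical models can be separated.

\begin{quote}
\emph{Is the class of functions computed by small constant width cylindrical nondeterministic branching programs equal to the class of functions computed by small constant width cylindrical circuits?}
\end{quote}

The plane and the unrestricted cases suggest equality, but on the cylinder there is a reason to expect a separation. A circuit is negated by exchanging AND with OR and negating all literals and constants, which does not change the drawing. Programs have no such symmetry. An AND of programs is easy: stack them along the cylinder and join the sink of each to the source of the next by one edge labeled $1$. The natural way to compute an OR in constant width is to stack the programs and run two lanes of edges labeled $1$ beside them, one carrying the source to the start of each program and one carrying accepting paths to the sink. But a lane cuts the cylinder open, so the program beside it is plane and cannot count by going around. An OR of many MOD gates therefore looks like a candidate for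 a separation.

\subsection{Results}

The two models have the same power, and the upper bound of Theorem~\ref{thm:upper} is attained.

\begin{theorem}\label{thm:main}
For $f:\{0,1\}^*\to\{0,1\}$ the following are equivalent:
\begin{enumerate}
\item[(1)] $f\in\mathbf{ACC}^0$;
\item[(2)] $f$ is computed by small constant width deterministic cylindrical branching programs;
\item[(3)] $f$ is computed by small constant width cylindrical nondeterministic branching programs;
\item[(4)] $f$ is computed by small constant width cylindrical circuits.
\end{enumerate}
\end{theorem}

Since $\mathbf{ACC}^0$ is closed under complement and contains the three-part classes defined above, we obtain the following.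

\begin{corollary}\label{cor:closure}
The class of functions computed by small constant width cylindrical nondeterministic branching programs is closed under complement and contains $\Sigma_2\circ\mathbf{MOD}\circ\mathbf{AC}^0$ and $\mathbf{AC}^0\circ\mathbf{MOD}\circ\mathbf{AC}^0$.
\end{corollary}

The implication (1)$\Rightarrow$(2) has a quantitative form.

\begin{theorem}\label{thm:quant}
Let $C$ be a circuit of AND, OR, NOT and MOD gates on literals and constants, of depth $D$ (all gates counted), with fan-in (counted with multiplicity) at most $T\ge1$ and all moduli at most $M$, where $M\ge4$. Then $C$ is computed by a deterministic cylindrical branching program of width at most $W=2M^D$ with at most $(4WT)^D+1$ layers.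
\end{theorem}

The last result is algebraic and is not needed for Theorem~\ref{thm:main}. For $W\ge1$ let $OP_W$ be the set of maps $\mathbb Z_W\to\mathbb Z_W$ induced by nondecreasing maps $\varphi:\mathbb Z\to\mathbb Z$ with $\varphi(r+W)=\varphi(r)+W$ for all $r$. Both properties of $\varphi$ hold for the identity and are preserved by composition, so $OP_W$ is a finite monoid. A \emph{program over $OP_W$} on $n$ variables is a sequence of instructions $(j,\mu_0,\mu_1)$ with $1\le j\le n$ and $\mu_0,\mu_1\in OP_W$, together with an accepting set $A\subseteq OP_W$. On input $x$ the instruction $(j,\mu_0,\mu_1)$ \emph{yields} $\mu_{x_j}$, and the program accepts $x$ if and only if the composition $\mu(x)$ of the yields, the first one applied first, lies in $A$. A function $f$ is \emph{recognized by polynomial length programs over $OP_W$} if for each $n$ some program with polynomially many instructions accepts exactly the $x\in\{0,1\}^n$ with $f(x)=1$.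

\begin{theorem}\label{thm:monoid}
A function $f$ is in $\mathbf{ACC}^0$ if and only if, for some constant $W$, it is recognized by polynomial length programs over $OP_W$.
\end{theorem}

The proof of Theorem~\ref{thm:quant} does without lanes. A partial result, such as the OR of the inputs seen so far, is stored in the position of the path inside the ring of nodes that the subprograms use. For this, a subprogram must work from every starting position: it must rotate the whole ring by its value $g(x)\in\{0,1\}$. Section~\ref{sec:rotation} sets up such programs, Section~\ref{sec:example} treats the smallest case that needs the main idea, and Section~\ref{sec:gates} shows that AND, OR, NOT and MOD preserve this stronger notion of computing, at the price of a constant factor in the ring size per level of the circuit. In Theorem~\ref{thm:main}, (2)$\Rightarrow$(3) holds by definition and (4)$\Rightarrow$(1) is Theorem~\ref{thm:upper}; Section~\ref{sec:circuits} proves (3)$\Rightarrow$(4). Section~\ref{sec:monoid} proves Theorem~\ref{thm:monoid}.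

\section{Straight bands and rotation programs}\label{sec:rotation}

We need a test for the absence of crossings that can be checked by arithmetic. Rescale the height so that a closed band is $\mathbb R/\mathbb Z\times[0,1]$, and unroll it: the strip $\mathbb R\times[0,1]$ is its universal cover, two points of the strip having the same projection to the band if and only if they differ by a translation $(\theta,h)\mapsto(\theta+k,h)$ with $k\in\mathbb Z$. A pair $(\theta,\eta)\in\mathbb R\times\mathbb R$ stands for the straight segment from $(\theta,0)$ to $(\eta,1)$. A set $F\subseteq\mathbb R\times\mathbb R$ is \emph{periodic} if it is a finite union of orbits of $(\theta,\eta)\mapsto(\theta+1,\eta+1)$. The segments of one orbit have the same projection, which is an arc from the bottom circle to the top circle because the height increases along it. An \emph{inversion} in $F$ consists of two pairs $(\theta,\eta),(\theta',\eta')\in F$ with $\theta<\theta'$ and $\eta>\eta'$.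

\begin{lemma}[non-crossing criterion]\label{lem:criterion}
Let $F$ be periodic and without inversions. Then of any two distinct segments of $F$ one lies strictly to the left of the other at every height in $(0,1)$, and the arcs that are the projections of distinct orbits have disjoint interiors.
\end{lemma}

\begin{proof}
Take two distinct pairs and name them so that $\theta<\theta'$, or $\theta=\theta'$ and $\eta<\eta'$. In both cases $\theta\le\theta'$ and $\eta\le\eta'$, with at least one strict inequality, because there is no inversion. At height $h$ the horizontal distance from the first segment to the second is $(1-h)(\theta'-\theta)+h(\eta'-\eta)$, which is positive for $0<h<1$. If the projections of two segments share an interior point, then an integer translate of the first segment meets the second at a height in $(0,1)$. The translate belongs to $F$, so it equals the second segment, and the two segments lie in the same orbit.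
\end{proof}

The \emph{ring} $\mathbb Z_a$ is a layer with nodes $0,\dots,a-1$, node $i$ placed at angle $i/a$. A band from $\mathbb Z_a$ to $\mathbb Z_b$ is described by a set $E\subseteq\mathbb Z\times\mathbb Z$ that is a finite union of orbits of $(r,s)\mapsto(r+a,s+b)$, with one label for each orbit. The pair $(r,s)$ stands for the segment $(r/a,s/b)$, and its orbit is an edge from $r\bmod a$ to $s\bmod b$. The criterion asks that no two pairs of $E$ have $r<r'$ and $s>s'$.

Let $\mathcal M(a,b)$ be the set of nondecreasing maps $\varphi:\mathbb Z\to\mathbb Z$ with $\varphi(r+a)=\varphi(r)+b$ for all $r$. Such a $\varphi$ induces a map $\mathbb Z_a\to\mathbb Z_b$, of which it is called a \emph{lift}. If $\varphi\in\mathcal M(a,b)$ and $\psi\in\mathcal M(b,c)$, then $\psi\circ\varphi\in\mathcal M(a,c)$. We use two kinds of bands.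

\begin{itemize}
\item The \emph{map band} of $\varphi\in\mathcal M(a,b)$ has $E=\{(r,\varphi(r)):r\in\mathbb Z\}$ and all labels equal to $1$. It has no inversion because $\varphi$ is nondecreasing. Every node of $\mathbb Z_a$ has one outgoing edge, which leads to its image under the map induced by $\varphi$.
\item The \emph{conditional shift} on $\mathbb Z_N$, $N\ge2$, by a literal $\ell$ has the pairs $(r,r)$ with label $\neg\ell$ and $(r,r+1)$ with label $\ell$, for all $r\in\mathbb Z$. If $(r,s),(r',s')$ are pairs with $r<r'$, then $s\le r+1\le r'\le s'$, so there is no inversion. On input $x$ the satisfied edge leaving $i$ leads to $i+\ell(x)\bmod N$.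
\end{itemize}

A \emph{rotation program} is a nonempty sequence of such bands in which the top ring of each band is the bottom ring of the next. Its \emph{length} is the number of bands and its width is the largest ring size. The nodes of a ring have fixed positions, so the bands can be stacked, and by Lemma~\ref{lem:criterion} the result is a cylindrical layered graph. For each $x$, every node outside the last layer has exactly one satisfied outgoing edge. Following these edges defines a map from the first ring to the last, which we say the program \emph{realizes} on $x$. Choosing a source $i$ and a sink $i'$ gives a deterministic cylindrical branching program that accepts $x$ if and only if this map sends $i$ to $i'$. Rotation programs with matching end rings can be concatenated; the lengths add and the realized maps compose.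

\begin{definition}\label{def:shift}
Let $h$ be an integer-valued function on $\{0,1\}^n$. A rotation program from $\mathbb Z_N$ to $\mathbb Z_N$ \emph{shifts $\mathbb Z_N$ by $h$} if for every $x$ it realizes the map $i\mapsto i+h(x)\bmod N$.
\end{definition}

Two properties of shifts are used constantly. Concatenating programs that shift $\mathbb Z_N$ by $h$ and by $h'$ gives a program that shifts it by $h+h'$. And only $h\bmod N$ matters, so $N-1$ copies of a program that shifts by $h$ shift by $-h$. Every band moves forward or stands still in response to a literal, and subtraction is possible only because the ring closes up; this is the point where the cylinder does more than the plane.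

\section{An example: shifting $\mathbb Z_3$ by a parity}\label{sec:example}

Suppose that the variables are divided into blocks and that we want to know whether the number of blocks with an even number of ones is divisible by $3$. This is a $\mathrm{MOD}_3$ gate fed by $\mathrm{MOD}_2$ gates. If for each block we can shift $\mathbb Z_3$ by the $\mathrm{MOD}_2$ of the block, then the concatenation of these programs, with source $0$ and sink $0$, solves the problem. So let $s=x_1+\dots+x_t$ and $p=\mathrm{MOD}_2(x_1,\dots,x_t)$, and let us shift $\mathbb Z_3$ by $p$.

The program must remember the starting node $i\in\mathbb Z_3$ and count $s$ modulo $2$, which suggests the ring $\mathbb Z_6$. Enter it by the map band $r\mapsto2r$ and apply the conditional shifts by $x_1,\dots,x_t$; the path that started at $i$ is now at $2i+s$. No map $\mathbb Z_6\to\mathbb Z_3$ finishes the job: position $2$ is reached for $(i,s)=(1,0)$ and for $(i,s)=(0,2)$, where the targets $i+p$ are $2$ and $1$. The count has spilled over into the part of the position that stores $i$.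

The spill can be controlled. The maps $r\mapsto\lfloor r/2\rfloor$ and $r\mapsto\lceil r/2\rceil$ lie in $\mathcal M(6,3)$ and send $2i+s$ to $i+\lfloor s/2\rfloor$ and $i+\lceil s/2\rceil$. Appending the corresponding map bands gives a program $\mathcal D$ that shifts $\mathbb Z_3$ by $\lfloor s/2\rfloor$ (Figure~\ref{fig:D}) and a program $\mathcal U$ that shifts it by $\lceil s/2\rceil$. Neither shift is what we want, but their difference is $0$ for even $s$ and $-1$ for odd $s$, so $p=1+\lfloor s/2\rfloor-\lceil s/2\rceil$. On $\mathbb Z_3$, subtracting $\lceil s/2\rceil$ is the same as adding it twice. Hence the concatenation of $\mathcal D$, the map band $r\mapsto r+1$, $\mathcal U$ and $\mathcal U$ shifts $\mathbb Z_3$ by $p$: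
\[
\begin{array}{c|ccc|c}
s&\lfloor s/2\rfloor&\lceil s/2\rceil&\lfloor s/2\rfloor+1+2\lceil s/2\rceil&\text{modulo }3\\\hline
0&0&0&1&1\\
1&0&1&3&0\\
2&1&1&4&1\\
3&1&2&6&0
\end{array}
\]
For $i=1$ and $s=3$ the positions on the unrolled cylinder are
\[
1\ \underbrace{\to2\to5\to2}_{\mathcal D}\ \to3\ \underbrace{\to6\to9\to5}_{\mathcal U}\ \underbrace{\to10\to13\to7}_{\mathcal U},
\]
where each group records the entry into $\mathbb Z_6$, the $t$ conditional shifts together, and the return to $\mathbb Z_3$. The path ends at $7=1+2\cdot3$: it has gone twice around the cylinder and is back at node $1$, as it should be for $p=0$.

\begin{figure}[ht]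
\centering
\begin{tikzpicture}[scale=0.9]
\foreach \x in {0,2,4,6} {\draw (\x,0)--(\x,1); \draw (\x,3)--(\x,4);}
\foreach \y in {1,2} {
  \foreach \x in {0,...,6} {\draw[dashed] (\x,\y)--(\x,\y+1);}
  \foreach \x in {0,...,5} {\draw (\x,\y)--(\x+1,\y+1);}}
\foreach \x in {0,2,4} {\draw (\x+1,3)--(\x,4);}
\draw[line width=1.6pt] (2,0)--(2,1)--(3,2)--(4,3)--(4,4);
\foreach \y in {0,4} {\foreach \x in {0,2,4} {\fill (\x,\y) circle (2.2pt);}}
\foreach \y in {1,2,3} {\foreach \x in {0,...,5} {\fill (\x,\y) circle (2.2pt);}}
\foreach \y in {0,...,4} {\draw[fill=white] (6,\y) circle (2.2pt);}
\foreach \x/\k in {0/0,2/1,4/2,6/0} {\node[below] at (\x,-0.05) {$\k$}; \node[above] at (\x,4.05) {$\k$};}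
\node[right] at (6.3,0.5) {$r\mapsto 2r$};
\node[right] at (6.3,1.5) {shift by $x_1$};
\node[right] at (6.3,2.5) {shift by $x_2$};
\node[right] at (6.3,3.5) {$r\mapsto\lfloor r/2\rfloor$};
\end{tikzpicture}
\caption{A cylindrical program with layers $\mathbb Z_3,\mathbb Z_6,\mathbb Z_6,\mathbb Z_6,\mathbb Z_3$ that shifts $\mathbb Z_3$ by $\lfloor(x_1+x_2)/2\rfloor$. The cylinder is cut open: the right column (hollow nodes) is a copy of the left column. Edges go upward. In the two middle bands dashed edges are labeled $\neg x_j$ and slanted edges $x_j$; all other edges are labeled $1$. The thick path is the one followed from node $1$ when $x_1=x_2=1$.}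
\label{fig:D}
\end{figure}

\section{Gates as shifts}\label{sec:gates}

We show that each gate can be applied to functions that are available as shifts. NOT uses subtraction and MOD generalizes the example. For AND and OR the program must carry one bit $\sigma$, the AND or OR of the inputs read so far, past the subprogram for the next input $g$. We replace each node $i$ of $\mathbb Z_N$ by a block of four nodes of $\mathbb Z_{4N}$ and let the path wait at $4i+2\sigma$. A shift by $g$ moves it to $4i+2\sigma+g$, which stays in the block and encodes both bits. A map band can then update $\sigma$, provided that the new bit is a nondecreasing function of $2\sigma+g$. On $2\sigma+g=0,1,2,3$ the AND takes the values $0,0,0,1$ and the OR the values $0,1,1,1$, so both qualify. The exclusive or, with values $0,1,1,0$, does not, which is why parity needed a different idea.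

\begin{lemma}\label{lem:gates}
Let $N\ge2$, and let $g,g_1,\dots,g_t$ be functions with values in $\{0,1\}$.
\begin{enumerate}
\item[(a)] For every literal and every constant there is a rotation program of length $1$ and width $N$ that shifts $\mathbb Z_N$ by it.
\item[(b)] If $\mathbb Z_N$ can be shifted by $g$ in length at most $\lambda$ and width at most $w$, then it can be shifted by $1-g$ in length at most $(N-1)\lambda+1$ and width at most $w$.
\item[(c)] If $\mathbb Z_{4N}$ can be shifted by each $g_j$ in length at most $\lambda$ and width at most $w$, then $\mathbb Z_N$ can be shifted by $\bigwedge_jg_j$, and by $\bigvee_jg_j$, in length at most $t\lambda+t+2$ and width at most $\max(w,4N)$.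
\item[(d)] If $\mathbb Z_{mN}$ can be shifted by each $g_j$ in length at most $\lambda$ and width at most $w$, then $\mathbb Z_N$ can be shifted by $\mathrm{MOD}_m(g_1,\dots,g_t)$ in length at most $N(t\lambda+2)+1$ and width at most $\max(w,mN)$.
\end{enumerate}
\end{lemma}

\begin{proof}
We compute with integers representing nodes; this is legitimate because each map below lies in the appropriate set $\mathcal M(a,b)$.

(a) Use the conditional shift for a literal, and the map bands of $r\mapsto r$ and $r\mapsto r+1$ for the constants $0$ and $1$.

(b) Concatenate $N-1$ copies of the given program and the map band of $r\mapsto r+1$. The total shift is $(N-1)g+1\equiv1-g\pmod N$. The last band has width $N\le w$, since the given program already contains the ring $\mathbb Z_N$.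

(c) Let $Q_j$ shift $\mathbb Z_{4N}$ by $g_j$. Every integer is uniquely $4r+2\sigma+\gamma$ with $r\in\mathbb Z$ and $\sigma,\gamma\in\{0,1\}$. Define
\[
\kappa(4r+2\sigma+\gamma)=4r+2(\sigma\wedge\gamma),\qquad\kappa'(4r+2\sigma+\gamma)=4r+2(\sigma\vee\gamma).
\]
On $4r,\dots,4r+3$ the map $\kappa$ takes the values $4r,4r,4r,4r+2$ and $\kappa'$ the values $4r,4r+2,4r+2,4r+2$, and both send $4r+4$ to itself. So both are nondecreasing, and they commute with translation by $4$; hence $\kappa,\kappa'\in\mathcal M(4N,4N)$. Let also $\alpha(r)=4r+2$ and $\alpha'(r)=4r$, which lie in $\mathcal M(N,4N)$, and $\omega(r)=\lceil r/4\rceil$, which lies in $\mathcal M(4N,N)$.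

For AND take the program $\alpha,Q_1,\kappa,Q_2,\kappa,\dots,Q_t,\kappa,\omega$, where a map stands for its map band. Put $\sigma_0=1$ and $\sigma_j=\sigma_{j-1}\wedge g_j$, so that $\sigma_t=\bigwedge_jg_j$. The path from $i$ is at $4i+2\sigma_0$ after $\alpha$. If it is at $4i+2\sigma_{j-1}$ before $Q_j$, then it is at $4i+2\sigma_{j-1}+g_j$ after $Q_j$ and at $4i+2\sigma_j$ after the next $\kappa$. Finally $\omega(4i+2\sigma_t)=i+\sigma_t$. For OR take $\alpha',Q_1,\kappa',\dots,Q_t,\kappa',\omega$, and put $\sigma_0=0$ and $\sigma_j=\sigma_{j-1}\vee g_j$. The path is at $4i+2\sigma_0$ after $\alpha'$, the band $\kappa'$ sends $4i+2\sigma_{j-1}+g_j$ to $4i+2\sigma_j$, and $\omega$ ends the path at $i+\sigma_t$. Each program consists of the $Q_j$ and $t+2$ map bands.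

(d) Let $Q_j$ shift $\mathbb Z_{mN}$ by $g_j$, and let $s=g_1+\dots+g_t$. The map $r\mapsto mr$ lies in $\mathcal M(N,mN)$, and the maps $r\mapsto\lfloor r/m\rfloor$ and $r\mapsto\lceil r/m\rceil$ lie in $\mathcal M(mN,N)$. Let $\mathcal D$ consist of the band of $r\mapsto mr$, then $Q_1,\dots,Q_t$, then the band of $r\mapsto\lfloor r/m\rfloor$, and let $\mathcal U$ be the same program with $\lceil r/m\rceil$ in the last band. The path from $i$ is at $mi+s$ before the last band, and
\[
\lfloor(mi+s)/m\rfloor=i+\lfloor s/m\rfloor,\qquad\lceil(mi+s)/m\rceil=i+\lceil s/m\rceil .
\]
So $\mathcal D$ shifts $\mathbb Z_N$ by $\lfloor s/m\rfloor$ and $\mathcal U$ shifts it by $\lceil s/m\rceil$, each in length at most $t\lambda+2$. Concatenate $\mathcal D$, the band of $r\mapsto r+1$, and $N-1$ copies of $\mathcal U$. Modulo $N$ the total shift is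
\[
1+\lfloor s/m\rfloor-\lceil s/m\rceil=\begin{cases}1&\text{if }m\mid s,\\0&\text{if }m\nmid s,\end{cases}
\]
which is $\mathrm{MOD}_m(g_1,\dots,g_t)$. The length is at most $N(t\lambda+2)+1$.
\end{proof}

To shift a ring by the value of a gate, we must shift a larger ring by the values of its inputs. The ring sizes are therefore determined from the output down.

\begin{example}\label{ex:or}
Let $g=p_1\vee p_2$, where each $p_j$ is the $\mathrm{MOD}_2$ of $t$ literals. To shift $\mathbb Z_2$ by $g$, part (c) needs shifts of $\mathbb Z_8$ by $p_1$ and $p_2$, for which part (d) needs shifts of $\mathbb Z_{16}$ by literals. The lengths are $1$ for a literal, $8(t+2)+1=8t+17$ for a parity, and $2(8t+17)+2+2=16t+38$ for $g$. The width is $16$. For an OR of $k$ parities the length grows linearly in $k$ and the width is still $16$.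
\end{example}

The induction over the circuit must leave room for this growth: a gate of depth $d$ is needed only on rings of size at most $2M^{D-d}$, so that its inputs can be asked for rings $M$ times larger.

\begin{proof}[Proof of Theorem~\ref{thm:quant}]
Give literals and constants depth $0$, and give a gate depth one more than the largest depth of its inputs (depth $1$ if it has none). The output of $C$ has depth at most $D$. Put $\lambda_d=(4WT)^d$. We prove by induction on $d\le D$:

\emph{if $g$ is the function computed at a literal, constant or gate of depth $d$, and $2\le N\le2M^{D-d}$, then some rotation program of width at most $W$ and length at most $\lambda_d$ shifts $\mathbb Z_N$ by $g$.}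

For $d=0$ this is Lemma~\ref{lem:gates}(a), since $N\le W$. Let $d\ge1$ and consider a gate of depth $d$ with $t\le T$ inputs, counted with multiplicity. Let $N'$ be $N$, $4N$ or $mN$ according to whether the gate is NOT, AND or OR, or $\mathrm{MOD}_m$. Since $M\ge4$ and $m\le M$,
\[
2\le N'\le MN\le2M^{D-(d-1)}\le W .
\]
An input of the gate has depth $d'\le d-1$, so $N'\le2M^{D-d'}$, and by induction $\mathbb Z_{N'}$ can be shifted by it in width at most $W$ and length at most $\lambda_{d'}\le\lambda$, where $\lambda=\lambda_{d-1}$. Lemma~\ref{lem:gates} gives a program for the gate on $\mathbb Z_N$ of width at most $\max(W,N')=W$. As $N\le W$, its length is at most $W\lambda+1$, $T\lambda+T+2$ or $W(T\lambda+2)+1$. Since $W,T,\lambda\ge1$,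
\[
W\lambda+1\le2WT\lambda,\qquad T\lambda+T+2\le4T\lambda,\qquad WT\lambda+2W+1\le4WT\lambda,
\]
so the length is at most $4WT\lambda=\lambda_d$. This completes the induction.

Apply the statement to the output with $N=2$. The program realizes $i\mapsto i+C(x)$ on $\mathbb Z_2$ and has at most $\lambda_D$ bands, hence at most $(4WT)^D+1$ layers. With source $0$ in the first layer and sink $1$ in the last, it is a deterministic cylindrical branching program that accepts $x$ if and only if $C(x)=1$.
\end{proof}

The width depends only on the depth and the moduli, and the fan-in enters only the length. A gate is recomputed each time it is used, which is affordable because the depth is constant.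

\begin{proof}[Proof of (1)$\Rightarrow$(2) in Theorem~\ref{thm:main}]
Let $f\in\mathbf{ACC}^0$ be computed by circuits $C_n$ with at most $S_n$ gates, $S_n$ polynomial in $n$, of depth at most $D$ and with moduli at most $M$; enlarge $M$ to be at least $4$. The number of gates does not bound the multiplicity of wires, so we reduce it first. Repeated wires into an AND or OR gate are deleted, and the multiplicity of a wire into a $\mathrm{MOD}_m$ gate is reduced modulo $m$. This changes no gate value and does not increase the depth. A gate now has at most $S_n+2n+2$ different inputs (gates, literals, constants), each of multiplicity less than $M$, so the fan-in is at most $T_n=M(S_n+2n+2)$. Theorem~\ref{thm:quant} gives deterministic cylindrical programs of width at most the constant $W=2M^D$ and size at most $W((4WT_n)^D+1)$, which is polynomial in $n$.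
\end{proof}

\section{From branching programs to circuits}\label{sec:circuits}

A program is simulated by a circuit with a gate for each node $v$ that outputs $1$ when $v$ is reachable from the source: the gate of $v$ is the OR, over all edges $e$ from $u$ to $v$, of the AND of the gate of $u$ and the label of $e$. There are two difficulties. A band may contain many parallel edges, and one AND gate for each of them would destroy the bound on the width. So we merge parallel edges, and the OR of their labels needs a gate of its own beside the edge. Second, new gates must lie on circles, and an edge drawn as an arbitrary arc may cross a circle inside its band many times. So we first straighten the drawing, using a converse to Lemma~\ref{lem:criterion}.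

We use two standard facts. \emph{Path lifting:} if $\gamma$ is a path in the band $\mathbb R/\mathbb Z\times[0,1]$, then for each point of the strip $\mathbb R\times[0,1]$ above $\gamma(0)$ there is exactly one path in the strip that starts there and projects to $\gamma$; these \emph{lifts} of $\gamma$ are the integer translates of any one of them. \emph{Crossing paths} (a consequence of the Jordan curve theorem): if $z_1,z_2,z_3,z_4$ are distinct points in this cyclic order on the boundary of a closed rectangle, then every path in the rectangle from $z_1$ to $z_3$ meets every path in the rectangle from $z_2$ to $z_4$.

\begin{lemma}[straightening]\label{lem:straight}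
Consider a band of a cylindrical drawing of a layered graph without parallel edges. There is a periodic set $F$ without inversions and a bijection from the edges of the band to the orbits of $F$ such that each edge has the same endpoints as the projection of its orbit.
\end{lemma}

\begin{proof}
Each lift of an edge runs from a point $(\theta,0)$ to a point $(\eta,1)$ and has its interior in the open strip. Let $F$ be the set of the pairs $(\theta,\eta)$ obtained from all lifts of all edges of the band. The lifts of one edge give one orbit, whose projection has the endpoints of the edge, so $F$ is periodic. Distinct edges give distinct orbits, since otherwise they would join the same two nodes.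

Distinct lifts have disjoint interiors. For lifts of distinct edges this holds because the edges have disjoint interiors. Two lifts of the same edge $\gamma$ are $\tilde\gamma$ and $\tilde\gamma+(k,0)$, and $\tilde\gamma(s)=\tilde\gamma(t)+(k,0)$ gives $\gamma(s)=\gamma(t)$, hence $s=t$ because $\gamma$ is injective, hence $k=0$.

Suppose that two lifts give an inversion, $\theta<\theta'$ and $\eta>\eta'$. Both lifts are compact, so they lie in a rectangle $[-R,R]\times[0,1]$. On its boundary the four distinct points $(\theta,0),(\theta',0),(\eta,1),(\eta',1)$ appear in this counterclockwise order. The first lift joins the first point to the third and the second lift joins the second to the fourth, so they meet. Each lift meets the lines of height $0$ and $1$ only in its own endpoints, and the four endpoints are distinct, so the common point is interior to both lifts. This is a contradiction.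
\end{proof}

By Lemma~\ref{lem:criterion}, replacing every edge by the projection of its orbit gives a cylindrical drawing with the same nodes at the same places. In it each edge meets each circle strictly inside its band in exactly one point, and these points are distinct for distinct edges. Without the hypothesis on parallel edges, two edges could be straightened to the same segment.

\begin{proposition}\label{prop:circuit}
Every cylindrical nondeterministic branching program $P$ of width at most $c$ and size $S$ is computed by a cylindrical circuit of width at most $2c^2$ and size at most $S+3cS$.
\end{proposition}

\begin{proof}
If $P$ has a single layer, it accepts everything when its source is its sink and nothing otherwise. If $P$ has at least two layers and some band contains no edge (for instance because a layer is empty), it accepts nothing. In these cases one OR gate with a constant input suffices. So let $P$ have at least two layers and an edge in every band.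

\emph{Merging.} For each pair $(u,v)$ of nodes joined by at least one edge, keep one drawn edge $e$ from $u$ to $v$, delete the others, and let $\Lambda_e$ be the set of labels of all edges of $P$ from $u$ to $v$. Call $e$ \emph{passable} on $x$ if some label in $\Lambda_e$ is satisfied. Then $P$ accepts $x$ if and only if the sink is reachable from the source along passable edges. The remaining graph is cylindrical and has no parallel edges, so each band has at most $c^2$ edges, and there are at most $cS$ edges in total because each node has at most $c$ outgoing edges. Straighten every band by Lemma~\ref{lem:straight}.

\emph{Gates.} Each node $v$ becomes an OR gate at the same place. In the first layer, the source has the constant input $1$ and every other node the constant input $0$. In each band, of height rescaled to $[0,1]$, insert circles at heights $\frac13$ and $\frac23$. The lifted edges meet height $\frac13$ in a set of points that is invariant under integer translation and finite modulo it; let $\varepsilon>0$ be smaller than all distances between these points. For each edge $e$ from $u$ to $v$ create three gates: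
\begin{itemize}
\item $a_e=\mathrm{OR}(u)$ at the point of $e$ at height $\frac13$, which relays the value of $u$ (wires may not skip a layer);
\item $b_e=\mathrm{OR}(\Lambda_e)$ at height $\frac13$, at distance $\varepsilon$ to the right of $a_e$, whose inputs are only literals and constants;
\item $c_e=\mathrm{AND}(a_e,b_e)$ at the point of $e$ at height $\frac23$.
\end{itemize}
By the choice of $\varepsilon$, all gates at height $\frac13$ are at distinct points. A node $v$ outside the first layer is the OR of the gates $c_e$ with $e$ entering $v$ and of the constant $0$ (so that it has an input even if no edge enters $v$). The output is the gate of the sink, which lies in the last layer.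

\emph{Drawing.} Draw the wires $u\to a_e$, $a_e\to c_e$, $c_e\to v$ along $e$, and $b_e\to c_e$ as a straight segment. Below height $\frac13$ and above height $\frac23$ the wires are parts of the edges, so they have disjoint interiors. In the middle band, a lifted edge that passes through the horizontal coordinate $y$ at height $\frac13$ and $z$ at height $\frac23$ contributes the pairs $(y,z)$ and $(y+\varepsilon,z)$, and these pairs form a periodic set. Let $(p,z)$ and $(p',z')$ be two pairs with $p<p'$, coming from lifted edges through $y$ and $y'$. If $y'<y$, then $p'\le y'+\varepsilon<y\le p$, which is false; so $y\le y'$. By Lemma~\ref{lem:criterion} the lifted edges are in the same order at both heights, so $z\le z'$. There is no inversion, and by Lemma~\ref{lem:criterion} the wires of the middle band have disjoint interiors.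

\emph{Correctness.} We show by induction on the layers of $P$ that the gate of $v$ outputs $1$ on $x$ if and only if $v$ is reachable from the source along passable edges. In the first layer only the source is reachable. For $v$ in a later layer, $c_e$ outputs $1$ if and only if the gate of the tail $u$ of $e$ outputs $1$ and $e$ is passable, so the gate of $v$ outputs $1$ if and only if a passable edge enters $v$ from a reachable node.

The layers of the circuit have at most $c$, $2c^2$ and $c^2$ gates, and there are at most $S+3cS$ gates.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Section~\ref{sec:gates} proves (1)$\Rightarrow$(2). A deterministic program is a nondeterministic program, which gives (2)$\Rightarrow$(3). Proposition~\ref{prop:circuit}, applied to each member of a family, keeps the width constant and the size polynomial, which gives (3)$\Rightarrow$(4). Theorem~\ref{thm:upper} is (4)$\Rightarrow$(1).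
\end{proof}

\section{Programs over $OP_W$}\label{sec:monoid}

In the notation of Section~\ref{sec:rotation}, $OP_W$ is the set of maps induced by $\mathcal M(W,W)$. Its invertible elements are exactly the rotations: a lift $\varphi$ of a bijection is injective (if $\varphi(r)=\varphi(r')$, then $r'=r+kW$ and $\varphi(r')=\varphi(r)+kW$ forces $k=0$), hence strictly increasing, and $\varphi(r+W)=\varphi(r)+W$ then forces $\varphi(r+1)=\varphi(r)+1$.

\subsection{From $\mathbf{ACC}^0$ to $OP_W$}

A rotation program is almost a program over a monoid, except that its rings have different sizes. We embed all of them in one ring $\mathbb Z_W$, using the first $a$ nodes for $\mathbb Z_a$, and extend the maps monotonically to the unused nodes by treating these like node $a-1$.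

Let $f\in\mathbf{ACC}^0$. Section~\ref{sec:gates} gives a constant $W\ge2$ and, for each $n$, a rotation program of polynomial length with all rings of size at most $W$ that shifts $\mathbb Z_2$ by $f$. For $1\le a\le W$ and $q\in\mathbb Z$ define
\[
\iota_a(qa+t)=qW+t\quad(0\le t<a),\qquad\pi_a(qW+t)=qa+\min(t,a-1)\quad(0\le t<W).
\]
As $t$ grows within its range, $\iota_a$ takes increasing values in $[qW,(q+1)W)$ and $\pi_a$ nondecreasing values in $[qa,(q+1)a)$, so both maps are nondecreasing. Replacing $q$ by $q+1$ shows that $\iota_a\in\mathcal M(a,W)$ and $\pi_a\in\mathcal M(W,a)$. Also $\pi_a\circ\iota_a=\mathrm{id}$, since $\min(t,a-1)=t$ for $t<a$. For $\varphi\in\mathcal M(a,b)$ with $a,b\le W$ put $\hat\varphi=\iota_b\circ\varphi\circ\pi_a\in\mathcal M(W,W)$. If moreover $\psi\in\mathcal M(b,c)$ with $c\le W$, then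
\[
\hat\psi\circ\hat\varphi=\iota_c\circ\psi\circ(\pi_b\circ\iota_b)\circ\varphi\circ\pi_a=\widehat{\psi\circ\varphi}.
\]

Translate each band into an instruction. The map band of $\varphi$ becomes $(1,\mu,\mu)$ with $\mu$ induced by $\hat\varphi$. The conditional shift on $\mathbb Z_a$ by $x_j$ becomes $(j,\mu_0,\mu_1)$ with $\mu_0,\mu_1$ induced by the hats of the elements $r\mapsto r$ and $r\mapsto r+1$ of $\mathcal M(a,a)$; for $\neg x_j$ exchange $\mu_0$ and $\mu_1$. Fix $x$. Each band realizes a map with a lift $\varphi_i$, namely $\varphi$ or $r\mapsto r+\ell(x)$, and the corresponding instruction yields the map induced by $\hat\varphi_i$. So $\mu(x)$ is induced by $\hat\Phi$, where $\Phi\in\mathcal M(2,2)$ is the composition of the $\varphi_i$. Since $\Phi$ is a lift of the map realized by the rotation program, $\Phi(0)=2q+f(x)$ for some $q$, and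
\[
\hat\Phi(0)=\iota_2(\Phi(\pi_2(0)))=\iota_2(2q+f(x))=qW+f(x).
\]
Thus $\mu(x)$ sends $0$ to $f(x)$ in $\mathbb Z_W$. As $0\ne1$ in $\mathbb Z_W$, the accepting set $\{\mu\in OP_W:\mu(0)=1\}$ recognizes $f$.

\subsection{From $OP_W$ to $\mathbf{ACC}^0$}

We turn a program over $OP_W$ into a cylindrical branching program. One band per instruction does not work directly: for lifts $r\mapsto r$ of $\mu_0$ and $r\mapsto r+2$ of $\mu_1$, the pairs $(0,2)$ and $(1,1)$ form an inversion. Edges that advance by at most one step are compatible with the identity, as in the conditional shift, so we factor each element into such small moves. Call an element of $OP_W$ \emph{elementary} if it has a lift $\eta$ with $\eta(s)\in\{s,s+1\}$ for all $s$.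

\begin{lemma}\label{lem:elementary}
Every element of $OP_W$ is a composition of elementary elements.
\end{lemma}

The idea is to put a particle at each integer $r$ and let it walk to the right at unit speed until it reaches its destination $\varphi(r)$. One time step is a map of positions only if particles at the same position do the same thing, and monotonicity guarantees that two particles at the same position have both stopped. For example, let $W=3$ and $\varphi(0)=\varphi(1)=2$, $\varphi(2)=3$. The particles $0,1,2$ are at $(0,1,2)$, then at $(1,2,3)$, then at $(2,2,3)$. The first step is $s\mapsto s+1$, and the second sends $1$ to $2$ and fixes $2$ and $3$.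

\begin{proof}
Let $\varphi$ be a lift of the given element. The function $\varphi(r)-r$ has period $W$ and so is bounded; adding a multiple of $W$ to $\varphi$, we may assume $\varphi(r)\ge r$ for all $r$. For integers $t\ge0$ put $\psi_t(r)=\min(\varphi(r),r+t)$. Then $\psi_t(r+W)=\psi_t(r)+W$, $\psi_0=\mathrm{id}$, and $\psi_k=\varphi$ for $k=\max_r(\varphi(r)-r)$. Say that $r$ \emph{moves at time $t$} if $\varphi(r)>r+t$. In that case $\psi_t(r)=r+t$ and $\psi_{t+1}(r)=r+t+1$. Otherwise $\psi_t(r)=\psi_{t+1}(r)=\varphi(r)$.

Let $r<r'$ with $\psi_t(r)=\psi_t(r')$. If $r'$ moved at time $t$, then $\psi_t(r')=r'+t>r+t\ge\psi_t(r)$, a contradiction. So $r'$ does not move and $\psi_t(r')=\varphi(r')$. If $r$ moved at time $t$, then $\varphi(r')=\psi_t(r)=r+t<\varphi(r)$, which contradicts the monotonicity of $\varphi$. So neither moves, and $\psi_{t+1}(r)=\psi_{t+1}(r')$.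

Hence $\eta_t(\psi_t(r))=\psi_{t+1}(r)$ defines $\eta_t$ on the image of $\psi_t$; put $\eta_t(s)=s$ for all other $s$. The image of $\psi_t$ is invariant under translation by $W$, and $\psi_t,\psi_{t+1}$ commute with this translation, so $\eta_t(s+W)=\eta_t(s)+W$. Also $\eta_t(s)\in\{s,s+1\}$, so $s<s'$ gives $\eta_t(s)\le s+1\le s'\le\eta_t(s')$. Thus $\eta_t\in\mathcal M(W,W)$ induces an elementary element, $\eta_t\circ\psi_t=\psi_{t+1}$, and $\varphi=\eta_{k-1}\circ\dots\circ\eta_0$. (For $k=0$, $\varphi$ is the identity, which is elementary.)
\end{proof}

Let $f$ be recognized by polynomial length programs over $OP_W$. If $W=1$, the monoid has one element, $f$ is constant on each $\{0,1\}^n$, and $f\in\mathbf{ACC}^0$. Let $W\ge2$. Fix a factorization of each element of $OP_W$ into elementary elements; since $OP_W$ is finite, the number of factors is at most a constant $K$ depending only on $W$.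

For an elementary element with lift $\eta$ as in the definition and a literal $\ell$, consider the band from $\mathbb Z_W$ to $\mathbb Z_W$ with the pair $(s,s)$ labeled $1$ when $\eta(s)=s$, and the pairs $(s,s)$ labeled $\neg\ell$ and $(s,s+1)$ labeled $\ell$ when $\eta(s)=s+1$. Its pairs are among those of the conditional shift, so it has no inversion. Each node has exactly one satisfied outgoing edge, and the band realizes the elementary element if $\ell(x)=1$ and the identity if $\ell(x)=0$. An instruction $(j,\mu_0,\mu_1)$ is realized by at most $2K$ such bands: first the factors of $\mu_1$ with the literal $x_j$, then the factors of $\mu_0$ with the literal $\neg x_j$. If $x_j=1$ the first group realizes $\mu_1$ and the second the identity, and if $x_j=0$ the first group realizes the identity and the second $\mu_0$.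

Stacking these bands (one identity map band for an empty program) gives, for each $n$, a cylindrical layered graph of width $W$ and polynomial size that realizes $\mu(x)$. For each $i,i'\in\mathbb Z_W$, the choice of source $i$ and sink $i'$ gives small constant width cylindrical branching programs for the predicate $\mu(x)(i)=i'$, which is therefore in $\mathbf{ACC}^0$ by (3)$\Rightarrow$(1) of Theorem~\ref{thm:main}. These $W^2$ predicates determine $\mu(x)$. Whether $\mu(x)$ lies in the accepting set for length $n$ is thus a Boolean function of $W^2$ bits, computed by an OR of at most $2^{W^2}$ ANDs of these bits and their negations. Placing this constant size circuit on top of the $W^2$ circuits shows $f\in\mathbf{ACC}^0$ and completes the proof of Theorem~\ref{thm:monoid}.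

\begin{thebibliography}{1}
\bibitem{CC} \emph{Circuits On Cylinders}, \texttt{https://eccc.weizmann.ac.il/report/2002/066/download}.
\end{thebibliography}
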